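\title{When is an unbounded duplication language context-free?}

\begin{abstract}
The unbounded duplication language of a word $w$ consists of all words obtained from $w$ by repeatedly replacing a factor $x$ by $xx$. We show that this language is context-free if and only if it is regular, and that this happens if and only if $w$ contains at most two distinct letters. In particular, not every unbounded duplication language is context-free. The proof finds a rigid family of words in the language of a six-letter word, applies an interchange argument for derivation trees to it, and carries the result over to three letters by a code built from a square-free word.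
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $V$ be a finite alphabet. We write $V^*$ for the set of words over $V$, $\varepsilon$ for the empty word, $V^+=V^*\setminus\{\varepsilon\}$, and $|w|$ for the length of $w$. A word $x$ is a \emph{factor} of $w$ if $w=uxv$ for some words $u,v$. A \emph{duplication} replaces an occurrence of a nonempty factor by two copies of it:
\[
uxv\ \longmapsto\ uxxv\qquad (x\neq\varepsilon).
\]
The \emph{unbounded duplication language} $D^*(w)$ of a word $w$ is the set of all words that can be reached from $w$ by a finite, possibly empty, sequence of duplications. For instance, $abc\mapsto abcbc\mapsto abcbabcbc$ (duplicate $bc$, then $abcb$), so these three words lie in $D^*(abc)$. ``Unbounded'' means that the length of $x$ is not restricted; one may also allow only factors of length at most some $k$, but we do not do so here. We answer the following question, posed in \cite{JPR}.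

\medskip
\noindent\textbf{Question.} Is $D^*(w)$ a context-free language for every finite alphabet $V$ and every word $w\in V^*$?
\medskip

The definition suggests one guess and the simplest cases suggest the opposite one. A duplication copies an arbitrarily long factor, and the language $\{xx: x\in\{a,b\}^*\}$ of copies is a textbook example of a language that is not context-free. On the other hand, later duplications blur the earlier ones. We have $D^*(a^m)=a^ma^*$ and $D^*(ab)=a\{a,b\}^*b$, and every word in two letters has a regular duplication language of the same shape (Proposition~\ref{prop:two}). Over any alphabet the language is loose in two senses. If $q$ uses only letters of $w$, then $wq$ is a prefix of a word of $D^*(w)$ (Lemma~\ref{lem:ext}). And pumping upward never leaves the language: if $uxyx'u'\in D^*(w)$, then $ux^iyx'^iu'\in D^*(w)$ for all $i\ge1$, by duplicating $x$ and $x'$.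

What separates three letters from two is square-freeness. A word that contains no factor $zz$ with $z\ne\varepsilon$ is not the result of a duplication, so it belongs to $D^*(w)$ only if it equals $w$. Over two letters such words have length at most $3$; over three letters they are arbitrarily long. Already the analogue $a\{a,b,c\}^*b\{a,b,c\}^*c$ of the two-letter formula is too large for $D^*(abc)$, since it contains $abac$. The answer to the question is no, and the boundary lies exactly between two and three letters.

\begin{theorem}\label{thm:six}
Let $w_0=\#\$cabd$, a word of six distinct letters. The language $D^*(w_0)$ is not context-free.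
\end{theorem}

\begin{theorem}\label{thm:main}
For every word $w$ over a finite alphabet the following are equivalent:
\begin{enumerate}
\item[(i)] $D^*(w)$ is context-free;
\item[(ii)] $D^*(w)$ is regular;
\item[(iii)] $w$ contains at most two distinct letters.
\end{enumerate}
In particular, $D^*(abc)$ is not context-free.
\end{theorem}

Theorem~\ref{thm:six} alone answers the question. It is proved in Section~\ref{sec:six}, using only Section~\ref{sec:tools}, and it contains the main idea. For each large $n$ we build exponentially many words $x$ of length $n$, called rows, such that $D^*(w_0)$ contains words $x^my_x$ of polynomial length but no word that begins with a sequence of unequal rows and has no further letter $\#$ or $\$$. A context-free grammar has too few nonterminals to keep all the words $x^my_x$ apart: two of them exchange subtrees of their derivation trees, and this produces a forbidden word. Section~\ref{sec:two} treats two letters. Section~\ref{sec:three} encodes the six letters by words over three letters in such a way that duplications of code words mirror duplications of the encoded words.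

\section{Contractions, square-free words and grammars}\label{sec:tools}

We write $v[i]$ for the $i$-th letter of $v$ and $v[i..j]$ for the factor at positions $i,\dots,j$. A \emph{square} is a word $zz$ with $z\ne\varepsilon$; its \emph{period} is $|z|$, and the \emph{center} of an occurrence of $zz$ is the boundary between the two copies of $z$. A word is \emph{square-free} if none of its factors is a square. A \emph{contraction} is the inverse of a duplication, $yzzy'\mapsto yzy'$ with $z\neq\varepsilon$; we also call the resulting word a contraction of the given one. Thus $v\in D^*(w)$ if and only if a sequence of contractions leads from $v$ to $w$. To show that a word is outside $D^*(w)$ we must control all such sequences.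

Duplications can be carried out in any context and under any morphism $h$ that maps no letter to $\varepsilon$: if $v\in D^*(u)$, then $pvq\in D^*(puq)$ and $h(v)\in D^*(h(u))$. We use this without comment.

\begin{lemma}[Deletion]\label{lem:del}
Deleting any $|z|$ consecutive positions inside an occurrence of $zz$ gives the same word as deleting one copy of $z$.
\end{lemma}

\begin{proof}
If the deleted positions start after the first $i$ letters of $zz$, write $z=z_1z_2$ with $|z_1|=i$. Then $zz=z_1(z_2z_1)z_2$, and deleting $z_2z_1$ leaves $z_1z_2=z$.
\end{proof}

The next lemma produces words with a prescribed beginning, at the price of an uncontrolled but short remainder.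

\begin{lemma}[Extension]\label{lem:ext}
Let $p\in\Sigma^+$ contain every letter of the alphabet $\Sigma$, and let $q\in\Sigma^*$. There is $y\in\Sigma^*$ with $pqy\in D^*(p)$ and $|y|\le|q|\cdot|pq|$.
\end{lemma}

\begin{proof}
We use induction on $|q|$; for $q=\varepsilon$ take $y=\varepsilon$. Let $q=q'e$ with $e$ a letter, and let $pq'y'\in D^*(p)$ with $|y'|\le|q'|\cdot|pq'|$. Since $e$ occurs in $p$, we can write $pq'=s\,e\,f$. Duplicating $ef$ gives $s\,ef\,ef\,y'=pq'e\,fy'=pq\,fy'$. Put $y=fy'$; as $|f|<|pq|$, we get $|y|\le(|q'|+1)|pq|$.
\end{proof}

\subsection*{A square-free word}
Let $\sigma$ be the morphism $1\mapsto123$, $2\mapsto13$, $3\mapsto2$. Each word $\sigma^j(1)$ is a prefix of $\sigma^{j+1}(1)$, and we let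
\[
\mathbf t=1231321232\cdots
\]
be the infinite word with all these prefixes. It satisfies $\mathbf t=\sigma(\mathbf t)$, so it is a concatenation of the images $123$, $13$, $2$.

\begin{lemma}\label{lem:t}
\begin{enumerate}
\item[(a)] $\mathbf t$ is square-free.
\item[(b)] A word of length $4$ in two letters contains a square of period at most $2$. Hence any four consecutive letters of $\mathbf t$ include $1$, $2$ and $3$.
\item[(c)] Neither $121$ nor $323$ is a factor of $\mathbf t$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is a classical theorem of Thue (1912); see \cite[Ch.~2]{Lothaire}. For (b), a word of length $4$ in two letters without a square of period $1$ alternates, so it is a square of period $2$. For (c), no image ends in $1$, so $12$ occurs only at the start of an image $123$ and is followed by $3$; no image begins with $3$, so $23$ occurs only at the end of an image $123$ and is preceded by $1$.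
\end{proof}

\subsection*{Context-free languages}
We need the following textbook facts. If $\mathcal L$ is context-free, then $\mathcal L\setminus\{\varepsilon\}$ is generated by a grammar in \emph{Chomsky normal form}: there are finitely many nonterminals, one of them the start symbol, and every rule has the form $B\to B'B''$ with nonterminals $B',B''$ or $B\to e$ with a letter $e$. A word lies in the language if and only if it is the yield (the sequence of leaves) of a derivation tree, in which the root carries the start symbol and the children of a node labeled $B$ spell the right side of a rule for $B$. Replacing the subtree at a node labeled $B$ by any subtree, of any derivation tree, whose root is labeled $B$ gives again a derivation tree. Regular languages are context-free. If $\mathcal L$ is context-free, $h$ is a morphism and $P,S$ are words, then $h(\mathcal L)$, $h^{-1}(\mathcal L)$ and $\{y: PyS\in\mathcal L\}$ are context-free.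

\section{At most two letters}\label{sec:two}

We have $D^*(\varepsilon)=\{\varepsilon\}$ and $D^*(a^m)=a^ma^*$. For words in which two letters occur, the language remembers only the runs of $w$, that is, its maximal factors that are powers of one letter.

\begin{proposition}\label{prop:two}
Let $B=\{a,b\}$ and let $w=c_1^{m_1}c_2^{m_2}\cdots c_p^{m_p}$ with $p\ge2$, $c_i\in B$, $c_i\neq c_{i+1}$ and $m_i\ge1$. Then
\[
D^*(w)=c_1^{m_1}B^*c_2^{m_2}B^*\cdots B^*c_p^{m_p}.
\]
In particular, $D^*(w)$ is regular whenever $w$ contains at most two distinct letters.
\end{proposition}

\begin{proof}
Let $E$ be the right side. First let $\{c,d\}=B$. A word in $cB^*d$ has an even number $2k$ of runs, alternating from a run of $c$ to a run of $d$. It is obtained from $cd$ by producing $(cd)^k$ and then duplicating single letters, so $cB^*d\subseteq D^*(cd)$. Now let $v=c_1^{m_1}y_1c_2^{m_2}\cdots y_{p-1}c_p^{m_p}\in E$. Starting from $w$, insert $y_1,y_2,\dots,y_{p-1}$ one after another. When $y_i$ is to be inserted, the last letter of $c_i^{m_i}$ and the first letter of $c_{i+1}^{m_{i+1}}$ are still adjacent, and $c_iy_ic_{i+1}\in D^*(c_ic_{i+1})$. Hence $E\subseteq D^*(w)$.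

Since $w\in E$, it remains to show that $E$ is closed under duplication. Let $v\in E$ be factored as above, and duplicate an occurrence $v=uxu'$. If $x$ lies inside one of the displayed powers $c_i^{m_i}$, the power becomes $c_i^{m_i+|x|}$, and the extra letters can be given to a neighboring $y_j$, which exists because $p\ge2$. Otherwise $x$ contains a letter of some $y_i$, or it contains the boundary between $c_i^{m_i}$ and $c_{i+1}^{m_{i+1}}$ for some $i$ with $y_i=\varepsilon$. In both cases there is a factorization $x=x_1x_2$ whose cut falls inside or at an end of $y_i$. As $uxxu'=ux_1(x_2x_1)x_2u'$, the new word arises from $v$ by inserting $x_2x_1$ into $y_i$, so it lies in $E$.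
\end{proof}

\section{Six letters}\label{sec:six}

Throughout, $A=\{\#,\$,a,b,c,d\}$, $G=\{a,b,c,d\}^*$ and $w_0=\#\$cabd$.

\subsection{Rows}
We want many words $x$ of a common length $n$ with three properties. Their powers, followed by a short remainder, should lie in $D^*(w_0)$. No contraction should act inside $x$, so $x$ should be square-free. And splicing two of them position by position should give a word of the same family, because a grammar will exchange factors at places that we cannot choose. The last two demands are met by fixing one square-free word over $\{a,b,c\}$ and allowing each $c$ to be replaced by $d$.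

Let $\mathbf c=cabcbac\cdots$ be the image of $\mathbf t$ under $1\mapsto c$, $2\mapsto a$, $3\mapsto b$. Fix $\ell\ge4$, let $\gamma$ be the prefix of $\mathbf c$ of length $\ell$, and put $n=\ell+3$. A \emph{row} is a word $\#\$\alpha\$$ with $|\alpha|=\ell$ such that $\alpha$ begins with $cabd$ and, for $5\le i\le\ell$,
\[
\alpha[i]=\gamma[i]\ \text{ if }\gamma[i]\in\{a,b\},\qquad \alpha[i]\in\{c,d\}\ \text{ if }\gamma[i]=c .
\]
Let $\mathcal R_\ell$ be the set of rows. All rows have length $n$. We picture a word as written in lines of length $n$, so that the \emph{column} of a position is its residue modulo $n$. Being a row is a condition on each column separately, which gives the following \emph{column principle}: if $|u|=jn$ and every letter of $u$ equals the letter that some row has in the same column, then $u$ is a product of $j$ rows.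

\begin{lemma}\label{lem:rows}
\begin{enumerate}
\item[(a)] If $\#\$\alpha\$$ is a row, then $\$\alpha\$$ is square-free.
\item[(b)] $|\mathcal R_\ell|\ge2^{\lfloor(\ell-4)/4\rfloor}$.
\item[(c)] For every row $x$ there is $y_x\in G$ with $|y_x|\le n^2$ and $x^my_x\in D^*(w_0)$ for all $m\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Replacing $d$ by $c$ maps $\alpha$ to the square-free word $\gamma$ and maps squares to squares, so $\alpha$ is square-free. A square $zz$ in $\$\alpha\$$ that contains $\$$ contains an even number of them, hence both, so $zz=\$\alpha\$$. Then $z$ begins and ends with $\$$ and contains only one, so $z=\$$ and $\alpha=\varepsilon$, which is false.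

(b) By Lemma~\ref{lem:t}(b), each of the $\lfloor(\ell-4)/4\rfloor$ disjoint groups of four consecutive positions in $\gamma[5..\ell]$ contains a $c$, and each such $c$ offers two choices.

(c) Let $x=\#\$\alpha\$$. Lemma~\ref{lem:ext} with $p=cabd$ and $pq=\alpha$ gives $y\in G$ with $\#\$\alpha y\in D^*(w_0)$ and $|y|\le(\ell-4)\ell$. Duplicating $\$\alpha$ gives $\#\$\alpha\$\,\alpha y=xy_x$ with $y_x=\alpha y$ and $|y_x|\le\ell+(\ell-4)\ell\le n^2$. Now duplicate the prefix $x$ repeatedly.
\end{proof}

\subsection{Two rows}\label{sub:example}
The smallest $\ell$ with more than one row is $\ell=7$. Then $\gamma=cabcbac$, $n=10$, and the rows are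
\[
x=\#\$\,cabdbac\,\$,\qquad x'=\#\$\,cabdbad\,\$ .
\]
The construction of Lemma~\ref{lem:rows}(c) for $x'$ duplicates in turn $bd$, $abdb$, $dba$ and $\$cabdbad$; the bar separates the part already built from the remainder:
\[
\begin{array}{l}
\#\$cabd\,|\ \mapsto\ \#\$cabdb\,|\,d\ \mapsto\ \#\$cabdba\,|\,bdbd\ \mapsto\ \#\$cabdbad\,|\,babdbd\\[2pt]
\qquad\mapsto\ \#\$cabdbad\$\,|\,cabdbad\,babdbd .
\end{array}
\]
We claim that $xx'g\notin D^*(w_0)$ for every $g\in G$. Write $x'=\#\$\alpha'\$$ and look at the squares $zz$ of $xx'g$. If $z$ contains $\#$, each copy contains one of the two letters $\#$, at positions $1$ and $11$. So $|z|=10$, the first copy is $x$ and the second is $x'$, which is absurd. If $z$ contains no $\#$, then by Lemma~\ref{lem:rows}(a) the square is not in the first row, and it lies in $\$\alpha'\$g$. Either it lies in $g$, and the contraction is again of the form $xx'g$, or it is $\$\alpha'\$\alpha'$, and the contraction has the form $x\#\$g'$ with $g'\in G$. In the second case the difference between the rows is no longer protected, since $g'$ may now be contracted freely. But a square of $x\#\$g'$ containing $\#$ would again have first copy $x$, with two letters $\$$, while only one $\$$ is left after $x$. So only $g'$ can change. In all cases the first row survives, the length stays above $10$, and $w_0$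 is never reached.

The letter $\#$ forces long squares to respect the columns, and the closing $\$$ is a lock: the last row can be altered only after it has given up this letter, and then it can no longer match the first row.

\begin{remark}
Without the lock the claim fails. For any $\alpha,\alpha'\in cabd\,G$ there is $g\in G$ with $\#\alpha\#\alpha'g\in D^*(\#cabd)$. Indeed, Lemma~\ref{lem:ext} gives $\#\alpha y\in D^*(\#cabd)$; duplicating $\#\alpha$ gives $\#\alpha\#\,cabd\,\beta y$, where $\alpha=cabd\,\beta$; and Lemma~\ref{lem:ext} applied to the displayed $cabd$ gives $\#\alpha\#\alpha'y'\beta y$.
\end{remark}

\subsection{Rigidity}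
With many rows there are new contractions: squares of period $kn$ that need not be aligned with the rows and may splice two rows into one. The two shapes met in Section~\ref{sub:example} still form an invariant. Fix $\ell$. A word is
\begin{itemize}
\item \emph{mixed} if it equals $r_1\cdots r_s\,q$ with rows $r_1,\dots,r_s$ that are not all equal and $q\in G\cup\{\#\}$;
\item \emph{open} if it equals $r_1\cdots r_s\,\#\$g$ with $s\ge1$ rows and $g\in G$.
\end{itemize}
We say \emph{$\ell$-mixed} when $\ell$ varies. (The case $q=\#$ is needed only in Section~\ref{sec:three}.) Mixed and open words have length greater than $n$. In such a word the letter $\#$ occupies exactly the positions $1,n+1,2n+1,\dots$ up to its last occurrence. So a square containing $\#$, which has two letters $\#$ at distance equal to its period, has period divisible by $n$.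

\begin{lemma}[Rigidity]\label{lem:rigid}
Every contraction of a mixed or open word is mixed or open.
\end{lemma}

\begin{proof}
Let $v$ be mixed or open, with the notation of the definition, let $zz$ be the contracted square and $v'$ the result.

\emph{Squares without $\#$.} Between two consecutive letters $\#$ stands a word $\$\alpha\$$, which is square-free, so $zz$ lies after the last $\#$. If $v$ is open, $zz$ lies in $\$g$; it cannot contain the single $\$$, so it lies in $g$, and $v'$ is open. If $v$ is mixed, then $q\neq\#$, and $zz$ lies in $\$\alpha\$q$, where $r_s=\#\$\alpha\$$. If $z$ contains no $\$$, then $zz$ lies in $q$, because $\alpha$ is square-free; the rows are untouched and $v'$ is mixed. If $z$ contains $\$$, each copy contains one of the two. The first copy begins with the first $\$$, since the preceding letter is $\#$, and the period is the distance $|\$\alpha|$ between the two. So $z=\$\alpha$, $q=\alpha g'$ and $v'=r_1\cdots r_{s-1}\#\$\alpha g'$. This word is open, because unequal rows require $s\ge2$.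

\emph{Squares with $\#$, mixed words.} Let $|z|=kn$. Put $\rho=r_1\cdots r_s$ if $q\in G$ and $\rho=v$ if $q=\#$. We first show that $zz$ lies in $\rho$. Otherwise $q\in G$ and $zz$ ends at or after position $sn+1$. The second copy contains a $\#$, so it starts at or before position $(s-1)n+1$, and hence it contains position $sn+1$. Then $v[sn+1]=v[(s-k)n+1]=\#$, although position $sn+1$ belongs to $q\in G$.

So the contraction turns $\rho$ into a word $\rho'$ by deleting $kn$ consecutive letters, which preserves columns. By the column principle $v'=r'_1\cdots r'_{s-k}\,q$ with rows $r'_j$, and $s-k\ge1$ because $2kn\le|\rho|\le sn+1$. Suppose that all $r'_j$ equal one row $x$. Then $\rho'$ is a prefix of $x^\infty=xxx\cdots$. Since $\rho$ arises from $\rho'$ by duplicating a factor of length $kn$, the letter of $\rho$ at position $j$ is the letter of $\rho'$ at position $j$ or $j-kn$, so $\rho$ is a prefix of $x^\infty$ as well. Then $r_1=\dots=r_s=x$, a contradiction. Hence $v'$ is mixed.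

\emph{Squares with $\#$, open words.} Let $|z|=kn$; the last $\#$ is at position $sn+1$. If $zz$ ends at or before position $sn$, then $2k\le s$ and the column principle gives $v'=r'_1\cdots r'_{s-k}\#\$g$ with $s-k\ge k\ge1$, which is open. Otherwise the second copy, which contains a $\#$ and so starts at or before position $sn+1$, contains this position. The first copy then contains position $(s-k)n+1$, so $k\le s$, and the $kn$ positions from $(s-k)n+1$ to $sn$ lie in $zz$. By Lemma~\ref{lem:del}, $v'=r_1\cdots r_{s-k}\#\$g$. If $k=s$, the first copy contains position $1$, so $z=r_1\cdots r_s$ contains at least two letters $\$$, while the second copy lies in $\#\$g$, which contains one. Hence $k<s$ and $v'$ is open.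
\end{proof}

\subsection{Interchange}
We now show that a context-free language containing all the words $x^my_x$ must contain mixed words. The criterion is stated for an arbitrary language containing $D^*(w_0)$, because Section~\ref{sec:three} applies it to a language that may be larger. The idea is that of the interchange lemma of Ogden, Ross and Winklmann; we give the argument in full.

\begin{proposition}\label{prop:crit}
Let $D^*(w_0)\subseteq\mathcal L\subseteq A^*$, and suppose that for all large $\ell$ the language $\mathcal L$ contains no $\ell$-mixed word. Then $\mathcal L$ is not context-free.
\end{proposition}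

\begin{proof}
Suppose that $\mathcal L\setminus\{\varepsilon\}$ has a grammar in Chomsky normal form with $\nu$ nonterminals. We shall exchange factors whose length is between $M/2$ and $M$. Such a factor must be longer than the remainder $y_x$ by enough to cover a row, and short enough to miss a row. This dictates the choice
\[
M=2n^2+4n,\qquad m=2n+8,\qquad u_x=x^my_x\in\mathcal L\quad(x\in\mathcal R_\ell),
\]
with $y_x$ as in Lemma~\ref{lem:rows}(c). Then $M<mn=2n^2+8n\le|u_x|\le3n^2+8n$.

Fix a derivation tree of $u_x$. Start at the root and, as long as the yield of the current node is longer than $M$, move to a child with the longest yield; such a node has two nonterminal children, so the yield shrinks by a factor of at most $2$. We stop at a node labeled by a nonterminal whose yield has length in $(M/2,M]$. Record this nonterminal and the starting position and the length of its yield in $u_x$. There are at most $\nu(3n^2+8n)^2$ possible records and at least $2^{\lfloor(\ell-4)/4\rfloor}$ rows, where $n=\ell+3$. So for large $\ell$ two rows $x\neq x'$ have the same record. Write $u_x=\xi\tau\eta$ and $u_{x'}=\xi'\tau'\eta'$, where $\tau,\tau'$ are the two yields; then $|\xi|=|\xi'|$ and $|\tau|=|\tau'|$. Exchanging subtrees gives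 $\hat u=\xi\tau'\eta\in\mathcal L$.

Let $I$ be the interval of positions of $\tau'$. The $j$-th letter of $\hat u$ is the $j$-th letter of $u_{x'}$ for $j\in I$ and of $u_x$ for $j\notin I$. For $j\le mn$ this is the $j$-th letter of $x^m$ or of $x'^m$, and for $j>mn$ it lies in $\{a,b,c,d\}$. By the column principle, $\hat u=r_1\cdots r_mg$ with rows $r_i$ and $g\in G$. An interval of $2n$ positions among the first $mn$ contains all positions of some $r_i$. Now $|I|>M/2=n^2+2n$, and at most $|y_{x'}|\le n^2$ positions of $I$ lie beyond $mn$; so more than $2n$ consecutive positions among the first $mn$ are in $I$, and some $r_i$ equals $x'$. At least $mn-M=4n$ of the first $mn$ positions lie outside $I$, and they form at most two intervals; one of these has length at least $2n$, so some $r_i$ equals $x$. Thus $\hat u$ is an $\ell$-mixed word in $\mathcal L$, contrary to the hypothesis.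
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:six}]
By Lemma~\ref{lem:rigid}, every word reached by contractions from an $\ell$-mixed word has length greater than $n=\ell+3\ge7$, whereas $|w_0|=6$. So $D^*(w_0)$ contains no $\ell$-mixed word for any $\ell\ge4$, and Proposition~\ref{prop:crit} applies to $\mathcal L=D^*(w_0)$.
\end{proof}

\section{Three letters}\label{sec:three}

In Theorem~\ref{thm:main}, (iii) implies (ii) by Section~\ref{sec:two}, and (ii) implies (i) because regular languages are context-free. It remains to show that $D^*(w)$ is not context-free if $w$ contains at least three distinct letters.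

\subsection{Reduction and plan}\label{sub:red}
Let $\varphi$ be the morphism that erases all letters except three chosen letters of $w$. Then $\varphi(D^*(w))=D^*(\varphi(w))$. Indeed, duplicating $x$ in $v$ duplicates $\varphi(x)$ in $\varphi(v)$, or does nothing if $\varphi(x)=\varepsilon$. Conversely, a factorization $\varphi(v)=uxu'$ with $x\neq\varepsilon$ lifts to a factorization $v=\tilde u\tilde x\tilde u'$ with images $u,x,u'$, and duplicating $\tilde x$ in $v$ duplicates $x$ in $\varphi(v)$. Since morphic images of context-free languages are context-free, we may assume that $w$ contains exactly three letters.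

Consider the letter whose first occurrence in $w$ comes last. Call it $2$, call the letter just before this occurrence $1$, and the remaining letter $3$. Then
\begin{equation}\label{eq:w}
w=P\,12\,W,\qquad P\in\{1,3\}^*,\quad 3\text{ occurs in }P .
\end{equation}
The prefix $P12$ contains all three letters, so Lemma~\ref{lem:ext} can write any word beginning with $12$ after $P$; and $P$ involves only two letters, which will limit its interaction with what follows.

We shall construct a morphism $h:A^*\to\{1,2,3\}^*$ whose images of letters begin with $12$ and have a common length $L$. By Lemma~\ref{lem:ext} applied to $p=P12$ there is then a word $S$ with $P\,h(w_0)\,S\in D^*(w)$, and we study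
\begin{equation}\label{eq:L}
\mathcal L'=\{u\in A^*: P\,h(u)\,S\in D^*(w)\}.
\end{equation}
It contains $D^*(w_0)$, and it is context-free if $D^*(w)$ is. To apply Proposition~\ref{prop:crit} we follow a sequence of contractions starting at $P\,h(\hat u)\,S$ with $\hat u$ mixed. There are two difficulties. Squares inside $h(\hat u)$, or reaching into it from $P$, should come from squares of $\hat u$; this is a matter of choosing $h$ well. Squares that reach into $S$ cannot be controlled in this way, since we know nothing about $S$, and they can destroy the end of the code word. But such a contraction removes little more than half of the code word and uses up a letter of $S$; and $S$ is fixed, while $n$ is as large as we like. We deal with this second point first.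

\subsection{Rigidity under truncation}
Let $C\ge0$. A \emph{$C$-truncation} of a word $v$ is a nonempty prefix $v'$ of $v$ with $|v'|\ge|v|/2-C$. A prefix of a mixed word may have lost the unequal rows, so a third shape appears: call a word \emph{periodic} if it is a nonempty prefix of $x^\infty$ for some row $x$.

\begin{lemma}\label{lem:trunc}
Let $v_0,v_1,\dots,v_f$ be words such that $v_0$ is $\ell$-mixed and each $v_{t+1}$ equals $v_t$, or is a contraction of $v_t$, or is a $C$-truncation of $v_t$, with at most $K$ truncations in total. Then $|v_f|\ge n2^{-K}-2C$.
\end{lemma}

\begin{proof}
Let $\mathcal Y$ be the set of mixed, open and periodic words.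

\emph{A contraction of a word of $\mathcal Y$ lies in $\mathcal Y$ and has length at least $n$.} For mixed and open words this is Lemma~\ref{lem:rigid}. Let $v$ be a prefix of $x^\infty$ with $x=\#\$\alpha\$$, and let $zz$ be a square in it. If $z$ contained no $\#$, the square would lie in $\$\alpha\$$, which is square-free. So $|z|=kn$ with $k\ge1$, and deleting $kn$ consecutive letters leaves a prefix of $x^\infty$ of length at least $|z|\ge n$.

\emph{A nonempty prefix $v'$ of a word $v\in\mathcal Y$ lies in $\mathcal Y$.} This is immediate if $v$ is periodic. Let $v$ be mixed or open with rows $r_1,\dots,r_s$, and write $v'=r_1\cdots r_j\,p$ with $j\le s$ maximal. Then $p$ is a proper prefix of $r_{j+1}$ or, if $j=s$, a prefix of the part of $v$ after $r_s$; so $p\in\{\varepsilon,\#\}$, or $p\in\#\$G$, or $p\in G\setminus\{\varepsilon\}$. If $p\in\{\varepsilon,\#\}$, then $v'$ is mixed if $r_1,\dots,r_j$ are not all equal, and a prefix of $r_1^\infty$ otherwise. If $p\in\#\$G$, then $v'$ is open for $j\ge1$ and a prefix of $r_1$ for $j=0$. If $p\in G\setminus\{\varepsilon\}$, then $j=s$ and $v$ is mixed, so $v'$ is mixed.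

Hence all $v_t$ lie in $\mathcal Y$. Let $\tau_t$ be the number of truncations among the first $t$ steps. We claim that $|v_t|\ge n2^{-\tau_t}-2C$. This holds for $t=0$ and after every contraction, where the length is at least $n$; it is kept by a step that changes nothing; and a truncation gives $|v_{t+1}|\ge\frac12(n2^{-\tau_t}-2C)-C=n2^{-\tau_t-1}-2C$.
\end{proof}

\subsection{The code}
Each code word consists of a fixed head and a long factor of $\mathbf t$. The head $121323$ is made of the two words that $\mathbf t$ avoids, so it marks the places where code words begin. Two markers are used because they guard each other: a square whose center cuts through one marker cannot extend over the other, so one of its copies is very short and can be examined by hand. The factors of $\mathbf t$ are chosen to fit the head on both sides without creating squares, and to differ from each other both near the beginning and near the end.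

\begin{lemma}\label{lem:code}
There are an integer $L$ and words $h(e)=121323\,t_e$ of length $L$, for $e\in A$, such that:
\begin{enumerate}
\item[(C1)] $23\,t_e\,12$ is a factor of $\mathbf t$, and $t_e$ begins with $1$ and ends with $3$;
\item[(C2)] if $\lambda$ and $\mu$ are the maximal lengths of a common prefix and of a common suffix of $h(e)$ and $h(e')$ over all $e\neq e'$, then $\lambda+\mu<L$ and $\lambda\le L-4$.
\end{enumerate}
\end{lemma}

\begin{proof}
We need six factors of $\mathbf t$ of equal length that begin with $231$, end with $312$ and satisfy (C2). We find many candidates because $231$ and $312$ occur with bounded gaps, and we can choose among them because a long word recurs only sparsely in a square-free word.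

\emph{Bounded gaps.} The word $\sigma^4(1)=123132123213123132131232$ contains $231$ (positions $2$--$4$) and $312$ (positions $12$--$14$). We have $\mathbf t=\sigma^4(\mathbf t)$, and $\sigma^4(1),\sigma^4(2),\sigma^4(3)$ have lengths $24,16,8$. Put $\kappa=144$. In a window of $\kappa$ consecutive positions of $\mathbf t$, at most $23$ letters at each end belong to $\sigma^4$-images that are not completely covered. The remaining letters, at least $98>4\cdot24$ in number, form more than four consecutive complete images, and by Lemma~\ref{lem:t}(b) one of them is $\sigma^4(1)$. So every window of length $\kappa$ contains $231$ and $312$.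

\emph{Candidates.} Let $H=24\kappa^2$ and let $J$ be large. At least $\lfloor J/\kappa\rfloor$ positions $i\le J$ are starting positions of $231$. For each of them the window from $i+2H$ to $i+2H+\kappa-1$ contains an occurrence of $312$; it ends at a position $i+L-3$ with $2H+5\le L\le 2H+\kappa+2$. There are fewer than $\kappa$ such values of $L$, so for one of them there are at least $\lfloor J/\kappa\rfloor/\kappa$ positions $i\le J$ such that $\mathbf t[i..i+L-3]$ begins with $231$ and ends with $312$. Fix this $L$ and call these $i$ candidates. For a candidate $i$ write $\mathbf t[i..i+L-3]=23\,t^{(i)}12$. Then $t^{(i)}$ has length $L-6\ge2H-1$, begins with $1$ and ends with $3$, so every choice of the $t_e$ among the $t^{(i)}$ satisfies (C1).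

\emph{Selection.} Two occurrences in $\mathbf t$ of a word of length $H-1$ are at distance at least $H$: a distance $\delta\le H-1$ would make the $\delta$ letters from the first starting position on equal to the next $\delta$ letters, a square. Hence at most $J/H+1$ candidates $i$ share a given prefix of $t^{(i)}$ of length $H-1$. The same bound holds for suffixes of length $H-1$, because all $t^{(i)}$ have the same length. Choose the six words $t_e$ one at a time, each with prefix and suffix of length $H-1$ different from those chosen before. Each chosen word excludes at most $2(J/H+1)$ candidates, and $12(J/H+1)=J/(2\kappa^2)+12<\lfloor J/\kappa\rfloor/\kappa$ for large $J$, so the choice is possible. Then $\lambda\le6+(H-2)=H+4$ and $\mu\le H-2$, while $L\ge2H+5$. So $\lambda+\mu\le2H+2<L$ and $\lambda\le H+4\le 2H+1\le L-4$.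
\end{proof}

Extend $h$ to a morphism $A^*\to\{1,2,3\}^*$. The \emph{blocks} of $h(u)$ are the images of the letters of $u$, and \emph{block positions} run from $1$ to $L$. Since $\lambda<L$, different letters have different blocks.

\begin{lemma}\label{lem:sync}
Let $u\in A^*$. In $h(u)$ the word $121$ occurs exactly at block positions $1$--$3$ and the word $323$ exactly at block positions $4$--$6$. Every square in $h(u)$ has period divisible by $L$.
\end{lemma}

\begin{proof}
A factor of length $3$ starting at a block position at most $4$ is one of $121,213,132,323$, in this order. One starting at a block position at least $5$ lies in some $23\,t_e\,12$, which by (C1) and Lemma~\ref{lem:t}(c) contains neither $121$ nor $323$. This proves the first statement. Call the occurrences of $121$ and $323$ \emph{markers}; they are pairwise disjoint.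

Let $zz$ be a square in $h(u)$. If one copy of $z$ contains a marker, the other copy contains the same word at distance $|z|$, so $L$ divides $|z|$. Suppose that neither copy contains a marker. Then every marker inside $zz$ contains the two letters next to the center, so there is at most one. We reach a contradiction in each case; positions refer to the block of the marker.

\emph{No marker.} If $zz$ starts at block position $1$, it lies in $12$. If it starts at position $2$, $3$ or $4$, it ends by position $5$ and lies in $2132$. If it starts at position $5$ or later, it ends by position $2$ of the next block and lies in some $23\,t_e\,12$. All these words are square-free.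

\emph{The marker $121$.} As $zz$ contains positions $1$--$3$ but not the marker at $4$--$6$, it ends by position $5$. If the center is after position $1$, the second copy starts at position $2$ and contains position $3$, so $z\in\{21,213,2132\}$. The first copy ends at position $1$, so $z$ ends with $1$ and $z=21$. Then the letter before the block is $2$; but it is the last letter $3$ of some $t_e$, or absent. If the center is after position $2$, the second copy starts at position $3$, so $z\in\{1,13,132\}$, while the first copy ends with positions $1,2$, so $z$ ends with $12$.

\emph{The marker $323$.} As $zz$ contains positions $4$--$6$ but not the marker at $1$--$3$, it starts at position $2$ or later. If the center is after position $4$, the first copy ends there, so $z\in\{3,13,213\}$, while the second copy begins with positions $5,6$, so $z$ begins with $23$. If the center is after position $5$, the first copy ends there and contains position $4$, so $z\in\{32,132,2132\}$. The second copy begins with the $3$ at position $6$, so $z=32$ and position $7$ carries $2$; but $t_e$ begins with $1$.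
\end{proof}

\subsection{Reading contractions through the code}
Along a sequence of contractions starting at $P\,h(\hat u)\,S$, the middle part may be cut off in the interior of a block. We therefore keep track of a prefix of a code word, together with the shortest word over $A$ whose code has this prefix. Let $P$ be as in (\ref{eq:w}). A \emph{reading} of a word $\omega\in\{1,2,3\}^*$ is a quadruple $(X,T,Y,v)$ with $\omega=XTY$, $v\in A^+$ and
\[
X\in\{1,3\}^*,\qquad |X|\le|P|,\qquad T\text{ a prefix of }h(v),\qquad |T|>(|v|-1)L .
\]

\begin{lemma}[Simulation]\label{lem:sim}
Let $C=(|P|+1)/2$. Let $(X,T,Y,v)$ be a reading of $\omega$ with $|v|\ge2$, and let $\omega'$ be a contraction of $\omega$. Then $\omega'$ has a reading $(X',T',Y',v')$ with $|Y'|\le|Y|$ such that $v'=v$, or $v'$ is a contraction of $v$, or $v'$ is a $C$-truncation of $v$ and $|Y'|<|Y|$.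
\end{lemma}

\begin{proof}
Since $|T|>L$, the word $T$ begins with $121323$. By Lemma~\ref{lem:sync}, squares in $T$ have period divisible by $L$, and $121$ occurs in $T$ only at the start of a block. Let $zz$ be the contracted square. If its first copy lies in $X$ or its second copy lies in $Y$, delete that copy: $X$ or $Y$ becomes shorter, and $T$ and $v$ stay as they are. From now on the first copy ends in $T$ and the second copy begins in $T$. There are three cases.

\emph{Case 1: $zz$ lies in $T$.} Then $|z|=kL$ with $k\ge1$. We show that $\omega'$ arises by deleting $k$ complete blocks of $T$ and that deleting the corresponding $k$ letters of $v$ is a contraction. Then $T'$ is a prefix of $h(v')$, $|T'|=|T|-kL$ and $|v'|=|v|-k$, so $(X,T',Y,v')$ is a reading.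

If $zz$ starts at the start of a block, it consists of $2k$ complete blocks, and it is the image of a square in $v$ because different letters have different blocks. Otherwise $zz$ meets $2k+1$ consecutive blocks, numbered $0,\dots,2k$, belonging to letters $e_0,\dots,e_{2k}$ of $v$. It covers the last $j$ letters of block $0$ for some $1\le j<L$, all of blocks $1,\dots,2k-1$, and the first $L-j$ letters of block $2k$ (which may be only partly in $T$). Comparing letters at distance $kL$, we find that $e_{k+i}=e_i$ for $1\le i\le k-1$, that $h(e_0)$ and $h(e_k)$ have a common suffix of length $j$, and that $h(e_k)$ and $h(e_{2k})$ have a common prefix of length $L-j$. If $e_0\neq e_k$, then $j\le\mu$, so $L-j\ge L-\mu>\lambda$ and $e_k=e_{2k}$; this is where $\lambda+\mu<L$ is used. Thus $e_0\cdots e_{2k-1}$ or $e_1\cdots e_{2k}$ is a square of period $k$, and by Lemma~\ref{lem:del} deleting $e_1\cdots e_k$ from $v$ is a contraction in both cases. Blocks $1,\dots,k$ lie in $zz$, so by Lemma~\ref{lem:del} again, $\omega'$ is $\omega$ with these blocks deleted.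

\emph{Case 2: $zz$ begins in $X$ and ends in $T$.} Let $\theta\neq\varepsilon$ be the part of $zz$ in $X$. Then $z=\theta\eta$ with $\eta\neq\varepsilon$, and $T=\eta\,\theta\eta\,T_1$. Here we use that $X$ has only two letters. The word $\theta\in\{1,3\}^+$ is a factor of $T$, which has no square of period at most $2$, so $|\theta|\le3$ by Lemma~\ref{lem:t}(b). Moreover $\eta$ begins with $1$ and $\theta\eta$ is a factor of $T$, in which $11$ and $33$ do not occur; so $\theta\in\{3,13,313\}$. If $|\eta|=1$, then $T[2]=\theta[1]\in\{1,3\}$, but $T[2]=2$. If $|\eta|=2$, then $\theta[1]=T[3]=1$, so $\theta=13$ and $T$ begins with $12\,13\,12$ instead of $121323$. Hence $|\eta|\ge3$, and $\eta$ begins with $121$. Its second occurrence in $T$ starts right after the prefix $\eta\theta$, so $|\eta\theta|=kL$ with $k\ge1$, and $\eta\theta=h(e_1\cdots e_k)$, where $v=e_1e_2\cdots$. The second $\eta$ has length $kL-|\theta|$, so it covers blocks $k+1,\dots,2k-1$ and the first $L-|\theta|\ge L-3$ letters of block $2k$. Comparing with the first $\eta$ gives $e_{k+i}=e_i$ for $1\le i<k$, and shows that $h(e_k)$ and $h(e_{2k})$ have a common prefix of length at least $L-3$. Since $\lambda\le L-4$, we get $e_{2k}=e_k$. So $v$ begins with the square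 $(e_1\cdots e_k)^2$; let $v'$ be its contraction. By Lemma~\ref{lem:del}, $\omega'$ arises by deleting the prefix $\eta\theta$ of $T$, that is, its first $k$ blocks, and $(X,\eta T_1,Y,v')$ is a reading as in Case 1.

\emph{Case 3: $zz$ ends in $Y$.} Cut $T=T'\eta$ at the center of $zz$; both parts are nonempty. The second copy is $\eta\psi$ with $Y=\psi Y'$ and $\psi\ne\varepsilon$, so $\omega'=XT'Y'$ and $|Y'|<|Y|$. Let $v'$ be the prefix of $v$ of length $\lceil|T'|/L\rceil\ge1$; then $(X,T',Y',v')$ is a reading. The first copy is a suffix of $XT'$, so $|\eta|<|z|\le|P|+|T'|$ and hence $|T|<2|T'|+|P|$. Therefore
\[
|v'|\ge\frac{|T'|}{L}>\frac{|T|-|P|}{2L}>\frac{(|v|-1)L-|P|}{2L}\ge\frac{|v|-1-|P|}{2}=\frac{|v|}{2}-C,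
\]
and $v'$ is a $C$-truncation of $v$.
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:main}}
Let $w=P12W$ be as in (\ref{eq:w}), and suppose that $D^*(w)$ is context-free. Since $h(w_0)$ begins with $12$, Lemma~\ref{lem:ext} with $p=P12$ and $pq=P\,h(w_0)$ gives $y$ with $P\,h(w_0)\,y\in D^*(P12)$; put $S=yW$, so that $P\,h(w_0)\,S\in D^*(w)$. The language $\mathcal L'$ of (\ref{eq:L}) is the inverse image under $h$ of $\{y':Py'S\in D^*(w)\}$, so it is context-free. It contains $D^*(w_0)$, because $u\in D^*(w_0)$ implies $P\,h(u)\,S\in D^*(P\,h(w_0)\,S)\subseteq D^*(w)$.

Put $K=|S|$ and $C=(|P|+1)/2$. These numbers do not depend on $\ell$, so $n2^{-K}-2C>|w|$ for all large $\ell$. Fix such an $\ell$, and suppose that an $\ell$-mixed word $\hat u$ lies in $\mathcal L'$. Then there are contractions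
\[
P\,h(\hat u)\,S=\omega_0\mapsto\omega_1\mapsto\cdots\mapsto\omega_f=w .
\]
We construct readings $(X_t,T_t,Y_t,v_t)$ of $\omega_t$ by induction on $t$, starting from $(P,h(\hat u),S,\hat u)$, such that consecutive readings are related as in Lemma~\ref{lem:sim}. Suppose that this is done up to $t$. The length $|Y_i|$ never increases and drops at each truncation, so $v_0,\dots,v_t$ involves at most $|S|=K$ truncations. Lemma~\ref{lem:trunc} gives $|v_t|>|w|\ge3$, so Lemma~\ref{lem:sim} applies if $t<f$ and yields the next reading. For $t=f$ we obtain
\[
|w|=|\omega_f|\ge|T_f|>(|v_f|-1)L\ge|w|\,L ,
\]
which is absurd. Hence $\mathcal L'$ contains no $\ell$-mixed word for large $\ell$, and Proposition~\ref{prop:crit} shows that $\mathcal L'$ is not context-free. This contradiction proves that (i) implies (iii), and Theorem~\ref{thm:main} follows. \hfill$\square$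

\begin{thebibliography}{9}

\bibitem{JPR}
N.~Jonoska, Gh.~P\u{a}un and G.~Rozenberg,
\emph{Aspects of Molecular Computing},
\texttt{http://diyhpl.us/\textasciitilde nmz787/pdf/Aspects\_Of\_Molecular\_Computing.pdf}.

\bibitem{Lothaire}
Lothaire, \emph{Combinatorics on Words}.

\end{thebibliography}
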